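# Projective dimension of the residue field of $R^+$ in equicharacteristic zero

## 1. The guess "always finite", and dimensions zero and one

**Definition.** Let $R$ be an integral domain. Its *absolute integral closure* $R^+$ is the integral closure of $R$ inside an algebraic closure of the field of fractions of $R$.

If $(R,\mathfrak m)$ is a Noetherian local domain that is Henselian, in particular if $R$ is complete, then $R^+$ is a local ring (Artin). We write $\mathfrak m_{R^+}$ for its maximal ideal and $\mathrm{pd}_{R^+}(M)$ for the projective dimension of an $R^+$-module $M$.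

For example, let $K$ be algebraically closed of characteristic $0$. By the Newton–Puiseux theorem $\bigcup_n K((t^{1/n}))$ is an algebraic closure of $K((t))$, and $K[[t]]^+=\bigcup_n K[[t^{1/n}]]$. Its maximal ideal consists of the series with zero constant term. Every element of it is the square of another such element, so this ring is far from Noetherian.

The question comes from the paper "Homological properties of the perfect and absolute integral closures of Noetherian domains" (doi:10.1007/s00208-009-0474-x). Let $(R,\mathfrak m)$ be a Noetherian complete local domain of equicharacteristic zero. Is $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})<\infty$?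

Throughout we work in ZFC, $|X|$ denotes cardinality, and we write
$$B=R^+,\qquad \mathfrak n=\mathfrak m_{R^+}.$$

A natural first guess is *yes*. Roots of all orders exist in $B$, so one expects to exhaust $\mathfrak n$ by a countable chain of simple ideals, and a countable chain costs only one extra step in a resolution. Three facts make this precise.

* For an exact sequence $0\to M'\to M''\to M\to 0$ we have $\mathrm{pd}\,M\le\max(\mathrm{pd}\,M'',\,\mathrm{pd}\,M'+1)$. If moreover $M''$ is projective and $\mathrm{pd}\,M\le N$ with $N\ge1$, then $\mathrm{pd}\,M'\le N-1$.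
* (Telescope.) If $M$ is the union of a chain $M_1\subseteq M_2\subseteq\cdots$, then $0\to\bigoplus_jM_j\to\bigoplus_jM_j\to M\to0$ is exact. The first map sends $m$ in place $j$ to $m$ in place $j$ minus $m$ in place $j+1$; the second is the sum. The first map is injective, since the lowest nonzero entry survives. Modulo its image, all entries of a finite family can be moved to one far place, where the result is their sum; so a family with sum $0$ lies in the image. Consequently, if all $\mathrm{pd}\,M_j\le c$, then $\mathrm{pd}\,M\le c+1$.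
* (Kaplansky.) A projective module over a local ring, finitely generated or not, is free.

Now we test the guess in the two smallest dimensions.

**Theorem B.** *If $\dim R=0$ the projective dimension is $0$. If $\dim R=1$ it is exactly $2$.*

*Proof.* If $\dim R=0$, then $R$ and $B$ are fields and $\mathfrak n=0$, so the projective dimension is $0$.

Let $\dim R=1$. By Cohen's structure theorem $R$ is module-finite over some $K[[t]]$ with $K$ a field of characteristic $0$, and so $B=K[[t]]^+$. The integral closure of a complete discrete valuation ring in an algebraic closure of its fraction field is a valuation ring. Its value group is $\mathbb Q$ when we normalize $v(t)=1$. Choose $t_1=t$ and $t_{j+1}^{\,j+1}=t_j$, so $v(t_j)=1/j!$. Every element of positive value lies in some $t_jB$, hence $\mathfrak n=\bigcup_jt_jB$ is the union of an increasing chain of free modules. The telescope gives $\mathrm{pd}\,\mathfrak n\le1$, so $\mathrm{pd}(B/\mathfrak n)\le2$.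

Suppose $\mathrm{pd}(B/\mathfrak n)\le1$. Then $\mathfrak n$ is projective, hence free. Two elements $a,b$ of an ideal satisfy $b\cdot a-a\cdot b=0$, so a nonzero free ideal of a domain has rank one: $\mathfrak n=cB$ with $c\ne0$. Each element of $\mathfrak n$ is the square of an element of $\mathfrak n$, so $\mathfrak n=\mathfrak n^2$. Thus $c\in c^2B$ and $c$ is a unit, a contradiction. $\square$

So far the guess survives.

## 2. Dimension two: a chain of root ideals that misses $\sqrt{x-y}$

Let $A=R=K[[x,y]]$ with $K$ of characteristic $0$. Imitating dimension one, choose $x_1=x$, $x_{n+1}^{\,n+1}=x_n$ and $y_1=y$, $y_{n+1}^{\,n+1}=y_n$ in $B$, and put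
$$\mathfrak a=\bigcup_n (x_n,y_n)B .$$
This is an increasing chain. Each ideal in it has a short resolution, by the following fact, which we state for $d$ variables because it is used again later.

**Fact 2.1.** *Let $A=K[[y_1,\dots,y_d]]$ with $d\ge2$, $\mathrm{char}\,K=0$, $B=A^+$, and let $s,t\in B$ satisfy $s^m=y_1$, $t^m=y_2$ for some $m\ge1$. Then $s,t$ is a regular sequence on $B$: if $tb=sc$ with $b,c\in B$, then $b\in sB$.*

*Proof.* Certainly $s\neq0$ and $(s,t)B\subseteq\mathfrak n\ne B$. Suppose $tb=sc$ and put $z=b/s=c/t$. Let $T$ be the integral closure of $A$ in $\mathrm{Frac}(A[s,t,b,c])$. It is finite over $A$, since $A$ is normal Noetherian and the field extension is separable; so $T$ is a Noetherian normal domain. A height-one prime $\mathfrak p$ of $T$ contracts to a height-one prime of $A$, by going-down over the normal domain $A$. If $\mathfrak p$ contained $s$ and $t$, it would contain $y_1$ and $y_2$, but $(y_1,y_2)A$ is a prime of height $2$. So one of $s,t$ is a unit in $T_{\mathfrak p}$, and $z\in T_{\mathfrak p}$. As $T$ is the intersection of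 its localizations at height-one primes, $z\in T\subseteq B$, and $b=sz$. $\square$

Hence $0\to B\to B^2\to(x_n,y_n)B\to0$, with maps $h\mapsto(-y_nh,x_nh)$ and $(b,c)\mapsto x_nb+y_nc$, is exact: if $x_nb+y_nc=0$, then $c=x_nh$ for some $h$ by Fact 2.1, and then $b=-y_nh$. So each $(x_n,y_n)B$ has projective dimension at most $1$, the telescope gives $\mathrm{pd}\,\mathfrak a\le2$, and $\mathrm{pd}(B/\mathfrak a)\le3$. If $\mathfrak a$ were equal to $\mathfrak n$, the answer for $K[[x,y]]$ would be "finite, at most $3$".

Here the approach stops: $\mathfrak a\neq\mathfrak n$. Let $u\in B$ with $u^2=x-y$; then $u\in\mathfrak n$.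

**Claim 2.2.** $u\notin\mathfrak a$.

*Proof.* Suppose $u\in(s,t)B$ with $s=x_n$, $t=y_n$, and put $m=n!$, so $s^m=x$ and $t^m=y$. The ring $T=A[s,t]$ is $K[[s,t]]$, a power series ring in two variables. Indeed, the formal power series ring on two letters is a domain, finite over $A$ when the $m$-th powers of the letters are identified with $x,y$. Its $A$-algebra map to $B$ has kernel meeting $A$ in $0$, so the kernel is $0$, because a nonzero ideal in a domain integral over $A$ meets $A$ nontrivially.

In the UFD $T$ the element $f=x-y=s^m-t^m$ is squarefree. For if a prime $p$ had $p^2\mid f$, then $p$ would divide both partial derivatives $ms^{m-1}$ and $-mt^{m-1}$, hence both $s$ and $t$, which is impossible. As $f$ is a squarefree nonunit, it is not a square in $\mathrm{Frac}\,T$. So $M=\mathrm{Frac}(T)(u)$ is quadratic over $\mathrm{Frac}\,T$.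

Write $u=sb+tc$ with $b,c\in B$, put $\Lambda=M(b,c)$ and $e=[\Lambda:M]$. Applying the trace $\mathrm{Tr}_{\Lambda/M}$ gives $eu=sb'+tc'$, where $b'=\mathrm{Tr}(b)$ and $c'=\mathrm{Tr}(c)$ lie in $M$. They are integral over $T$, since they are sums of conjugates of integral elements. Write $b'=\beta_0+\beta u$ and $c'=\gamma_0+\gamma u$ with $\beta_0,\beta,\gamma_0,\gamma\in\mathrm{Frac}\,T$. If $\sigma$ is the automorphism of $M$ over $\mathrm{Frac}\,T$ with $\sigma(u)=-u$, then $\beta u=\frac12(b'-\sigma b')$ is integral over $T$. So $\beta^2f\in\mathrm{Frac}\,T$ is integral over $T$ and lies in $T$. For every prime $p$ of $T$ we get $2v_p(\beta)+v_p(f)\ge0$ with $v_p(f)\le1$, hence $v_p(\beta)\ge0$. So $\beta\in T$, and likewise $\gamma\in T$. Comparing coefficients of $u$ gives $e=s\beta+t\gamma\in(s,t)T$. But the positive integer $e$ is a unit in $T$, a contradiction. $\square$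

Enlarging the chain will not help: in Section 4 we shall see that no countable set generates $\mathfrak n$ when $\dim R\ge2$. The size of $R$ enters the problem.

## 3. Lower bounds from the cardinality of $R$

Recall that $\aleph_0<\aleph_1<\aleph_2<\cdots$ are the first infinite cardinals and $\aleph_\omega=\sup_r\aleph_r$. The guess is wrong.

**Theorem A.** *Let $R$ be a Noetherian complete local domain containing $\mathbb Q$ with $\dim R\ge 2$. If $r\ge1$ is an integer and $|R|\ge \aleph_r$, then $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})\ge r+2$. Hence $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})=\infty$ whenever $|R|\ge\aleph_\omega$. Moreover, $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})\ge 3$ for every such $R$ of dimension $\ge2$, because $|R|\ge 2^{\aleph_0}\ge\aleph_1$.*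

**Corollary.** *If $|R|\ge\aleph_\omega$, then $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})<\infty$ if and only if $\dim R\le 1$. If $2^{\aleph_0}\geq\aleph_\omega$, this equivalence holds for every $R$ as in the question.*

For a concrete negative answer, let $K$ be a field of characteristic $0$ with $|K|\ge\aleph_\omega$, say $K=\mathbb Q(T_\lambda:\lambda\in\Lambda)$ with $|\Lambda|=\aleph_\omega$, and let $R=K[[x,y]]$. Then $|R|\ge|K|\ge\aleph_\omega$ and $\dim R=2$, so Theorem A gives $\mathrm{pd}_{R^+}(R^+/\mathfrak m_{R^+})=\infty$. Thus the projective dimension is not finite for every $R$ in the question.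

*Proof of the Corollary from Theorems A and B.* The first statement combines the two theorems. For the second, if $\dim R=d\ge1$, then by Cohen's structure theorem $R$ is module-finite over a subring $K[[y_1,\dots,y_d]]$ with $\mathrm{char}\, K=0$, so $|R|=|K|^{\aleph_0}\ge2^{\aleph_0}$. If $2^{\aleph_0}\ge\aleph_\omega$, Theorem A gives infinite projective dimension for every $R$ of dimension $\ge2$, and Theorem B gives finiteness in dimensions $0$ and $1$. $\square$

One case is not settled here. For $\dim R\ge2$ and $|R|<\aleph_\omega$, which is possible only if $2^{\aleph_0}<\aleph_\omega$, only the lower bound of Theorem A is proved. No claim is made about flat dimension.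

The rest of the notes proves Theorem A.

## 4. Square roots of primes that a finitely generated ideal misses

From now on $d=\dim R\ge2$. By Cohen's structure theorem $R$ is module-finite over a subring $A=K[[y_1,\dots,y_d]]$ with $K$ a field of characteristic $0$. Hence $B=R^+=A^+$ and $|R|=|A|=|K|^{\aleph_0}$. The ring $A$ is a UFD.

**A large family of primes.** Let
$$E=\{\,y_1-g : g\in y_2K[[y_2]]\,\}\subset \mathfrak m_A .$$
Each element of $E$ is prime, because $A/(y_1-g)\cong K[[y_2,\dots,y_d]]$. Distinct elements are non-associate, because $y_1-g'\equiv g-g'\neq0$ modulo $y_1-g$. Also $|E|=|K|^{\aleph_0}=|R|$. For each $f\in E$ fix $u_f\in B$ with $u_f^2=f$; then $u_f\in\mathfrak n$.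

**The primes dividing a discriminant.** For $a\in B$ let $p_a$ be its minimal polynomial over $\mathrm{Frac}\,A$. It has coefficients in $A$, since $A$ is normal, and it is separable. Put
$$\delta_a=\mathrm{disc}(p_a)\in A\setminus0,\qquad D(a)=\{f\in E: f\mid\delta_a\},$$
with discriminant $1$ in degree one. Since $A$ is a UFD and the elements of $E$ are pairwise non-associate primes, $D(a)$ is finite.

For example, $p_{u_f}=X^2-f$ has discriminant $4f$, so $D(u_f)=\{f\}$. If $a^2=1+y_1$, then $\delta_a$ is a unit (it is $4(1+y_1)$, or $1$ if $a\in A$), and $D(a)=\emptyset$.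

**Lemma 1.** *Let $a_1,\dots,a_q\in\mathfrak n$, and let $f_1,\dots,f_r\in E$ be distinct with $f_i\notin D(a_l)$ for all $i,l$. Then $u_{f_1}\cdots u_{f_r}\notin(a_1,\dots,a_q)B$.*

The proof follows Claim 2.2. The ring $T$ is no longer a UFD, and the discriminants replace the argument with partial derivatives.

*Proof.* Let $L=\mathrm{Frac}(A)(a_1,\dots,a_q)$, and let $T\subset B$ be the integral closure of $A$ in $L$. It is a normal domain, finite over $A$, hence Noetherian, and $a_l\in T$. For a height-one prime $\mathfrak p$ of $T$ let $v_{\mathfrak p}$ be the valuation of the discrete valuation ring $T_{\mathfrak p}$.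

**Step 1: show that each $f_i$ is a uniformizer at the height-one primes containing it.** Precisely: if $f_i\in\mathfrak p$, then $v_{\mathfrak p}(f_i)=1$ and $v_{\mathfrak p}(f_j)=0$ for $j\ne i$. By going-down $\mathfrak p\cap A$ has height one, and it contains the prime element $f_i$, so $\mathfrak p\cap A=f_iA$. Since $f_j\notin f_iA$, we get $v_{\mathfrak p}(f_j)=0$.

For the first assertion put $A_0=A_{(f_i)}$, a discrete valuation ring in which every $\delta_{a_l}$ is a unit, and $A_l=A_0[a_1,\dots,a_l]$. We show by induction on $l$ that the finite $A_0$-algebra $A_l$ (a domain) has the property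

$$A_l/f_iA_l\ \text{ is a finite product of fields.}\tag{4.1}$$

First a consequence of (4.1). Let $\mathfrak q$ be a maximal ideal of $A_l$. As $A_l$ is integral over $A_0$, we have $f_i\in\mathfrak q$. The localization of $A_l/f_iA_l$ at $\mathfrak q$ is a field, so $f_i$ generates the maximal ideal of $(A_l)_{\mathfrak q}$. A Noetherian local domain, not a field, with principal maximal ideal is a discrete valuation ring. So (4.1) implies that every $(A_l)_{\mathfrak q}$ is a discrete valuation ring with uniformizer $f_i$, and that $A_l$, the intersection of these rings, is normal.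

Now the induction. For $l=0$ the quotient is the residue field of $A_0$. Assume (4.1) for $l$, and let $h$ be the minimal polynomial of $a=a_{l+1}$ over $\mathrm{Frac}\,A_l$. As $A_l$ is normal and $a$ is integral over it, $h\in A_l[X]$. Division by the monic polynomial $h$ shows $p_a=hk$ with $k\in A_l[X]$. From $\mathrm{disc}(hk)=\mathrm{disc}(h)\,\mathrm{disc}(k)\,\mathrm{Res}(h,k)^2$ we see that $\mathrm{disc}(h)$ divides the unit $\delta_a$, so it is a unit. Again by division with remainder, $A_{l+1}\cong A_l[X]/(h)$. Hence $A_{l+1}/f_iA_{l+1}$ is the product, over the field factors $\kappa$ of $A_l/f_iA_l$, of the rings $\kappa[X]/(h_\kappa)$, where $h_\kappa$ is the image of $h$. Since $\mathrm{disc}(h_\kappa)\neq0$, the polynomial $h_\kappa$ has no repeated factor, and $\kappa[X]/(h_\kappa)$ is a finite product of fields. This proves (4.1) for $l+1$.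

So $A_q$ is normal with fraction field $L$. Let $T_0$ be the localization of $T$ at $A\setminus f_iA$. It contains $A_q$, is integral over $A_0$, and has fraction field $L$; so $T_0=A_q$. As $\mathfrak p\cap A=f_iA$, the ring $T_{\mathfrak p}$ is the localization of $T_0=A_q$ at a nonzero prime. This prime is maximal, since $A_q$ is integral over a discrete valuation ring. Hence $f_i$ generates the maximal ideal of $T_{\mathfrak p}$, that is, $v_{\mathfrak p}(f_i)=1$.

**Step 2: find the degree of the field generated by the square roots.** Write $u_i=u_{f_i}$, and for $S\subseteq\{1,\dots,r\}$ put $u_S=\prod_{i\in S}u_i$, $f_S=\prod_{i\in S}f_i$. For $S\ne\emptyset$ the element $f_S$ is not a square in $L$. Indeed, pick $i\in S$ and, by lying over, a prime $\mathfrak p$ of $T$ with $\mathfrak p\cap A=f_iA$. It is nonzero, and by incomparability its height is at most one, so it has height one. By Step 1, $v_{\mathfrak p}(f_S)=1$ is odd.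

Put $M=L(u_1,\dots,u_r)$. Then $[M:L]=2^r$, the $u_S$ form an $L$-basis of $M$, and $\mathrm{Gal}(M/L)$ consists of all $2^r$ independent sign changes of the $u_i$. This is Kummer theory; here is the induction. The field $L(u_1)$ is quadratic over $L$. If an element of $L$ is a square $(\alpha+\beta u_1)^2$ in $L(u_1)$, then $\alpha\beta=0$, so it is $\alpha^2$ or $\beta^2f_1$. Thus, if $f_S$ with $\emptyset\ne S\subseteq\{2,\dots,r\}$ were a square in $L(u_1)$, then $f_S$ or $f_1f_S$ would be a square in $L$. So the hypothesis passes to $L(u_1)$ and $f_2,\dots,f_r$.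

**Step 3: show that top coefficients of integral elements lie in $T$.** Put $x=u_1\cdots u_r$ and $f=f_1\cdots f_r=x^2$. Let $b'=\sum_S\beta_Su_S\in M$, with $\beta_S\in L$, be integral over $A$; we claim that the coefficient $\beta$ of $x$ lies in $T$. For $\sigma\in\mathrm{Gal}(M/L)$ let $\chi(\sigma)=\pm1$ be defined by $\sigma(x)=\chi(\sigma)x$. Averaging over all sign changes kills every $u_S$ other than $x$, so
$$2^{-r}\sum_\sigma\chi(\sigma)\,\sigma(b')=\beta x .$$
Hence $\beta x$ is integral over $A$, and so is $\beta^2f\in L$; thus $\beta^2f\in T$. At each height-one prime, $2v_{\mathfrak p}(\beta)+v_{\mathfrak p}(f)\ge0$. By Step 1, $v_{\mathfrak p}(f)\in\{0,1\}$, so $v_{\mathfrak p}(\beta)\ge0$. As $T$ is a Noetherian normal domain, $\beta\in\bigcap T_{\mathfrak p}=T$.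

**Step 4: conclude with the trace.** Suppose $x=\sum_la_lb_l$ with $b_l\in B$. Put $\Lambda=M(b_1,\dots,b_q)$ and $e=[\Lambda:M]$. Applying $\mathrm{Tr}_{\Lambda/M}$ gives $ex=\sum_la_lb'_l$ with $b'_l=\mathrm{Tr}(b_l)\in M$ integral over $A$. Compare the coefficients of $x$. By Step 3, $e=\sum_la_l\beta_l$ with $\beta_l\in T$, so $e\in\mathfrak n$. But $e$ is a positive integer and $\mathbb Q\subset B$, so $e$ is a unit. This contradiction proves the lemma. $\square$

**Remark 4.2.** *$\mathfrak n$ is not countably generated.* Given a countable subset of $\mathfrak n$, the union of the sets $D(a)$ over its elements $a$ is countable. Since $|E|\ge2^{\aleph_0}$, there is $f\in E$ outside that union. By Lemma 1 with $r=1$, $u_f$ is not in the ideal generated by the subset.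

The number of generators of a module does not bound its projective dimension from below: a free module of rank $\aleph_\omega$ needs $\aleph_\omega$ generators and has projective dimension $0$. So we must let Lemma 1 act on a whole resolution. The idea is to cut a hypothetical resolution down to $r$ sub-resolutions, the $i$-th of which does not see the prime $f_i$ while it sees all the other $f_j$. Then we transport the element $x=u_{f_1}\cdots u_{f_r}$ into the intersection of these sub-resolutions, where, by Lemma 1, it cannot be a boundary.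

## 5. Closed subsets of a free resolution and free families of primes

Fix $r\ge1$ with $|R|=|E|\ge\aleph_r$, and suppose, for contradiction, that
$$\mathrm{pd}_B(B/\mathfrak n)\le N:=r+1 .$$
Then $\mathrm{pd}\,\mathfrak n\le N-1$, and since projectives over $B$ are free, there is an exact sequence
$$0\to P_N\to\cdots\to P_1\xrightarrow{\ \partial\ }P_0=B\to B/\mathfrak n\to0\tag{5.1}$$
with $P_j$ free on a basis $X_j$ and $X_0=\{1\}$. Put $P_j=0$ and $X_j=\emptyset$ for $j>N$. In particular
$$P_{r+2}=0 .\tag{5.2}$$

**Definition.** Let $\Omega=B\sqcup X_1\sqcup\dots\sqcup X_N$. For a subset $C\subseteq\Omega$ let $P_j(C)$ be the set of combinations of elements of $C\cap X_j$ with coefficients in $C\cap B$; for $j=0$ put $P_0(C)=C\cap B$. We fix countably many finitary operations on $\Omega$, with value $0\in B$ where not otherwise specified, such that any subset $C$ closed under them satisfies the following.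

* (C1) $C\cap B$ is a subring of $B$ containing $y_1,y_2$.
* (C2) If $b\in C\cap X_j$, then the coefficients of $\partial b$ in the basis $X_{j-1}$, and (if $j\ge2$) the elements of $X_{j-1}$ occurring with nonzero coefficient, lie in $C$.
* (C3) If $z\in P_j(C)$ and $z\in\partial P_{j+1}$ (that is, $\partial z=0$ if $j\ge1$, and $z\in\mathfrak n$ if $j=0$), then $z=\partial w$ for some $w\in P_{j+1}(C)$.
* (C4) If $a\in C\cap B$, then $D(a)\subset C$.
* (C5) If $f\in C\cap E$, then $u_f\in C$.

We call $C$ *closed* if it is closed under the fixed operations.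

*Why countably many operations suffice.* For (C1) take the constants $0,1,y_1,y_2$ and the maps $-$, $+$, $\cdot$ on $B$. For (C2), fix for each $b\in X_j$ an enumeration of the finitely many terms of $\partial b$; for each $i\ge1$ one operation outputs the $i$-th coefficient and one outputs the $i$-th basis element. For (C4), enumerate each finite set $D(a)$, and let operation number $i$ output its $i$-th element. For (C5) take $f\mapsto u_f$. For (C3), for each $j$ and $p$ and each input $(r_1,\dots,r_p;b_1,\dots,b_p)\in B^p\times X_j^p$ (an input $r\in B$ if $j=0$) such that $z=\sum r_ib_i$ lies in $\partial P_{j+1}$, choose one $w=\sum_{i\le\ell}s_ic_i$ with $\partial w=z$, $s_i\in B$, $c_i\in X_{j+1}$. For each $i\ge1$ let two operations output $s_i$ and $c_i$.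

Here is a small example of what closedness forces. With the operations for (C1) alone, the smallest closed set is $\mathbb Z[y_1,y_2]$. To see (C2) at work, look back at dimension one. The telescope gives a resolution with $P_1$ free on elements $c_j$, $\partial c_j=t_j$, and $P_2$ free on elements $d_j$, $\partial d_j=c_j-(t_j/t_{j+1})\,c_{j+1}$. A set with property (C2) that contains $d_j$ must contain $c_j$, $c_{j+1}$, the coefficients $1$ and $-t_j/t_{j+1}$, and hence also $t_j$ and $t_{j+1}$.

**Closures.** Intersections of closed sets are closed, and $\Omega$ is closed. So each $Y\subseteq\Omega$ has a closure $\mathrm{cl}(Y)$, the intersection of all closed sets containing $Y$. It is monotone in $Y$. Also $|\mathrm{cl}(Y)|\le\max(|Y|,\aleph_0)$. To see this, start with $Y_0=Y$ and let $Y_{n+1}$ be $Y_n$ together with all outputs of operations on tuples from $Y_n$. As there are countably many finitary operations, $|Y_{n+1}|\le\max(|Y_n|,\aleph_0)$, and $\bigcup_nY_n$ is closed.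

**Lemma 2.** *If $|E|\ge\aleph_r$ with $r\ge1$, there are $f_1,\dots,f_r\in E$ with $f_i\notin\mathrm{cl}(\{f_j:j\ne i\})$ for all $i$.*

*Proof.* We prove this for any set $E$ and any monotone operator $\mathrm{cl}$ on subsets with $Y\subseteq\mathrm{cl}(Y)$ and $|\mathrm{cl}(Y)|\le\max(|Y|,\aleph_0)$, by induction on $r$. For $r=1$, $|\mathrm{cl}(\emptyset)|\le\aleph_0<|E|$, so some $f_1\in E$ is outside $\mathrm{cl}(\emptyset)$.

Let $r\ge2$. Choose $E'\subset E$ with $|E'|=\aleph_{r-1}$. Since $|\mathrm{cl}(E')|\le\aleph_{r-1}<|E|$, there is $f_r\in E\setminus\mathrm{cl}(E')$. The operator $\mathrm{cl}'(Z)=\mathrm{cl}(Z\cup\{f_r\})$ has the same three properties, so induction applied to $E'$ and $\mathrm{cl}'$ gives $f_1,\dots,f_{r-1}\in E'$ with $f_i\notin\mathrm{cl}'(\{f_j:j\ne i,\ j<r\})=\mathrm{cl}(\{f_j:j\neq i\})$ for $i<r$. For $i=r$, $f_r\notin\mathrm{cl}(E')\supseteq\mathrm{cl}(\{f_1,\dots,f_{r-1}\})$. $\square$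

Fix such $f_1,\dots,f_r$. Put $[r]=\{1,\dots,r\}$ and
$$C_i=\mathrm{cl}(\{f_j:j\ne i\}),\qquad C_S=\bigcap_{i\in S}C_i\ \ (S\subseteq[r]),\qquad C_\emptyset=\Omega .$$
All $C_S$ are closed, and a larger $S$ gives a smaller $C_S$. By construction
$$f_i\in C_j\ \text{ for } j\neq i,\qquad f_i\notin C_i ;\tag{5.3}$$
in particular the $f_i$ are distinct. Write $v_i=u_{f_i}$ and $x=v_1\cdots v_r$.

**Subcomplexes.** For $j\ge1$ let $P^S_j\subseteq P_j$ be the $B$-submodule spanned by $X_j\cap C_S$, and let $P_0^S=B$. By (C2), $P^S$ is a subcomplex of $P$. Clearly $P_j(C_S)\subseteq P_j^S$; the difference is that $P_j^S$ allows all coefficients in $B$. Let a bar denote $(\ )\otimes_BB/(y_1,y_2)B$. Since $P_j^S$ is spanned by part of the basis $X_j$, the module $\overline P{}^S_j$ is a direct summand of $\overline P_j$, and we regard the $\overline P{}^S$ as subcomplexes of $\overline P$.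

## 6. Koszul elements in closed sets, and the bounds 3 and 4

For a finite ordered set $W$ and $w\in W$ put $\mathrm{sgn}(w,W)=(-1)^{\#\{t\in W:\,t<w\}}$. For $w\ne w'$ in $W$,
$$\mathrm{sgn}(w,W)\,\mathrm{sgn}(w',W\setminus w)=-\,\mathrm{sgn}(w',W)\,\mathrm{sgn}(w,W\setminus w'),\tag{6.1}$$
because removing the smaller of the two changes the sign of the larger one and not conversely.

Let $I=[r]\sqcup\{1',2'\}$, ordered $1<\dots<r<1'<2'$, with $v_{1'}=y_1$ and $v_{2'}=y_2$.

**Step 1: lift the Koszul complex on $v_1,\dots,v_r,y_1,y_2$ into $P$, keeping each element in as small a closed set as possible.** For $W\subseteq I$ with $J=W\cap[r]$ we construct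
$$e_W\in P_{|W|}(C_{[r]\setminus J}),\qquad e_\emptyset=1,\qquad \partial e_W=\sum_{w\in W}\mathrm{sgn}(w,W)\,v_w\,e_{W\setminus w}\quad(W\ne\emptyset),\tag{6.2}$$
by induction on $|W|$. Let $W\neq\emptyset$ and let $z$ be the right side of (6.2). We check that $z\in P_{|W|-1}(C_{[r]\setminus J})$.

For $w\in J$ and $j\in[r]\setminus J$ we have $j\neq w$, so $f_w\in C_j$ by (5.3). Hence $f_w\in C_{[r]\setminus J}$, and $v_w\in C_{[r]\setminus J}$ by (C5). Also $y_1,y_2\in C_{[r]\setminus J}$ by (C1). So all the coefficients $v_w$ lie in $C_{[r]\setminus J}$. Next, by induction $e_{W\setminus w}\in P_{|W|-1}(C_{[r]\setminus(J\setminus w)})$. Since $[r]\setminus(J\setminus w)\supseteq[r]\setminus J$, this is contained in $P_{|W|-1}(C_{[r]\setminus J})$. As $C_{[r]\setminus J}\cap B$ is a ring, $z\in P_{|W|-1}(C_{[r]\setminus J})$.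

If $|W|=1$, then $z=v_w\in\mathfrak n$. If $|W|\ge2$, then
$$\partial z=\sum_{w}\sum_{w'\ne w}\mathrm{sgn}(w,W)\,\mathrm{sgn}(w',W\setminus w)\,v_wv_{w'}\,e_{W\setminus\{w,w'\}}=0$$
by (6.1). In both cases (C3) provides $e_W\in P_{|W|}(C_{[r]\setminus J})$ with $\partial e_W=z$.

**Step 2: reduce modulo $y_1,y_2$.** For $J\subseteq[r]$ let $\bar e_J$ be the image of $e_{J\cup\{1',2'\}}$ in $\overline P{}^{\,[r]\setminus J}_{|J|+2}$. The elements $1',2'$ come last in the order and $y_1,y_2$ act as $0$, so (6.2) gives
$$\partial\bar e_J=\sum_{l\in J}\mathrm{sgn}(l,J)\,v_l\,\bar e_{J\setminus l}.\tag{6.3}$$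
Note the balance: $\bar e_\emptyset$ lies in the smallest subcomplex $\overline P{}^{[r]}$, in degree $2$. At the other end $\bar e_{[r]}$ lies in $\overline P_{r+2}$, which is $0$ by (5.2).

**Step 3: show that $x\bar e_\emptyset$ is not a boundary in the smallest subcomplex.** This is where Lemma 1 and the regular sequence are used.

**Lemma 3.** $x\,\bar e_\emptyset\notin\partial\,\overline P{}_3^{[r]}$.

*Proof.* Suppose the contrary. Lifting to $P_2^{[r]}$, we have
$$x\,e_{\{1',2'\}}=\partial w+y_1g_1+y_2g_2,\qquad w\in P_3^{[r]},\ g_1,g_2\in P_2^{[r]} .$$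
Apply $\partial$ and use $\partial e_{\{1',2'\}}=y_1e_{\{2'\}}-y_2e_{\{1'\}}$:
$$y_1\bigl(x\,e_{\{2'\}}-\partial g_1\bigr)=y_2\bigl(x\,e_{\{1'\}}+\partial g_2\bigr)\quad\text{in the free module }P_1^{[r]} .$$
By Fact 2.1 with $m=1$, applied to each coordinate, $x\,e_{\{1'\}}+\partial g_2=y_1h$ for some $h\in P_1^{[r]}$. Cancelling $y_1$ gives $x\,e_{\{2'\}}-\partial g_1=y_2h$. Apply $\partial$ again: since $\partial e_{\{2'\}}=y_2$, we get $xy_2=y_2\,\partial h$, so $x=\partial h$.

Now $h$ is a $B$-combination of elements $b\in X_1\cap C_{[r]}$. For each of them $\partial b\in\mathfrak n$ by (5.1), and $\partial b\in C_{[r]}$ by (C2). So $x\in(a_1,\dots,a_q)B$ with $a_l\in\mathfrak n\cap C_{[r]}$. By (C4), $D(a_l)\subset C_{[r]}\subseteq C_i$ for every $i$, while $f_i\notin C_i$ by (5.3). Hence $f_i\notin D(a_l)$ for all $i,l$, and Lemma 1 says $x\notin(a_1,\dots,a_q)B$. Contradiction. $\square$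

It remains to show that (5.2) forces $x\bar e_\emptyset\in\partial\overline P{}_3^{[r]}$. We do the two smallest cases by hand.

**The case $r=1$.** Here $P_3=0$, so $\bar e_{\{1\}}=0$, and (6.3) reads $0=\partial\bar e_{\{1\}}=v_1\bar e_\emptyset=x\,\bar e_\emptyset$ in $\overline P_2$. Since $\overline P{}_2^{[1]}$ is a submodule of $\overline P_2$, we get $x\bar e_\emptyset=0$ there, which is certainly a boundary. This contradicts Lemma 3, so $\mathrm{pd}_B(B/\mathfrak n)\ge3$ for every $R$ of dimension at least $2$.

**The case $r=2$.** Here $P_4=0$, so $\bar e_{\{1,2\}}=0$, and (6.3) gives $v_1\bar e_{\{2\}}=v_2\bar e_{\{1\}}$ in $\overline P_3$. The left side lies in $\overline P{}_3^{\{1\}}$ and the right side in $\overline P{}_3^{\{2\}}$. A vector whose coordinates are supported in $C_1$ and also in $C_2$ is supported in $C_1\cap C_2$. So this element lies in $\overline P{}_3^{[2]}$. Its boundary is $\partial(v_1\bar e_{\{2\}})=v_1v_2\bar e_\emptyset=x\bar e_\emptyset$. Thus $x\bar e_\emptyset\in\partial\overline P{}_3^{[2]}$, contradicting Lemma 3, and $\mathrm{pd}_B(B/\mathfrak n)\ge4$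 if $|R|\ge\aleph_2$.

For larger $r$ one intersection is not enough. What replaces "supported in $C_1$ and in $C_2$ implies supported in $C_1\cap C_2$" is an exact sequence built from all the $C_S$.

## 7. A zigzag through all intersections $C_S$

For $0\le s\le r$ and $j\ge0$ let
$$\overline Q_{s,j}=\bigoplus_{|S|=s}\overline P{}_j^S,\qquad \eta:\overline Q_{s,j}\to\overline Q_{s-1,j},$$
where the component $\overline P{}_j^S\to\overline P{}_j^{S\setminus l}$ of $\eta$, for $l\in S$, is $\mathrm{sgn}(l,S)$ times the inclusion. The differential $\partial$ of $\overline P$ acts on each summand, and it commutes with $\eta$, since $\eta$ is made of inclusions. By (6.1), $\eta^2=0$. We read $\overline Q_{r+1,j}=0$.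

**Step 1: exactness of the rows.**

**Lemma 4.** *For $1\le s\le r$ and every $j$, the kernel of $\eta:\overline Q_{s,j}\to\overline Q_{s-1,j}$ is $\eta(\overline Q_{s+1,j})$.*

*Proof.* For $b\in X_j$ let $\tau(b)=\{i\in[r]:b\in C_i\}$, with $\tau(1)=[r]$ when $j=0$. For $j\ge1$ we have $b\in C_S$ if and only if $S\subseteq\tau(b)$. So the complex $\overline Q_{\bullet,j}$ is the direct sum over $b\in X_j$ of the following complexes: free over $B/(y_1,y_2)B$ on symbols $[S]$, $S\subseteq\tau(b)$, placed in degree $|S|$, with $\eta[S]=\sum_{l\in S}\mathrm{sgn}(l,S)[S\setminus l]$. This holds for $j=0$ as well.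

If $\tau(b)=\emptyset$, the summand lives in degree $0$ only, and there is nothing to prove for $s\ge1$. Otherwise put $t=\min\tau(b)$, and define $k[S]=[S\cup t]$ if $t\notin S$ and $k[S]=0$ if $t\in S$. We check $\eta k+k\eta=\mathrm{id}$. If $t\notin S$, then
$$\eta k[S]=[S]-\sum_{l\in S}\mathrm{sgn}(l,S)[(S\setminus l)\cup t],\qquad k\eta[S]=\sum_{l\in S}\mathrm{sgn}(l,S)[(S\setminus l)\cup t],$$
with sum $[S]$. If $t\in S$, then $k[S]=0$, and in $\eta[S]$ only the term $[S\setminus t]$, with sign $+1$, avoids $t$, so $k\eta[S]=[S]$. Hence the summand is exact. $\square$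

**Step 2: assemble the elements $\bar e_J$ into a cycle.** For $J\subseteq[r]$ put
$$\varepsilon_J=\prod_{l\in J}(-1)^l\prod_{k=1}^{|J|}(-1)^{r-k},$$
so $\varepsilon_\emptyset=1$, and for $l\in J$, $S=[r]\setminus J$,
$$\varepsilon_J=(-1)^{l+r-|J|}\,\varepsilon_{J\setminus l}=(-1)^{l+|S|}\,\varepsilon_{J\setminus l}.\tag{7.1}$$
Let $Z_s\in\overline Q_{s,\,r+2-s}$ be the element whose component at $S$, $|S|=s$, is
$$\varepsilon_J\Bigl(\prod_{i\in S}v_i\Bigr)\bar e_J\in\overline P{}^S_{|J|+2},\qquad J=[r]\setminus S .$$
We claim
$$\eta Z_{s+1}+(-1)^s\partial Z_s=0\qquad(0\le s\le r-1).\tag{7.2}$$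
Look at the component at $S$ with $|S|=s$, and $J=[r]\setminus S$. By (6.3), the term $(-1)^s\partial Z_s$ contributes
$$\sum_{l\in J}(-1)^{|S|}\varepsilon_J\,\mathrm{sgn}(l,J)\Bigl(\prod_{i\in S\cup l}v_i\Bigr)\bar e_{J\setminus l}.$$
The term $\eta Z_{s+1}$ receives its contributions from the sets $S\cup l$ with $l\in J$, namely
$$\sum_{l\in J}\mathrm{sgn}(l,S\cup l)\,\varepsilon_{J\setminus l}\Bigl(\prod_{i\in S\cup l}v_i\Bigr)\bar e_{J\setminus l}.$$
Since $J$ and $S$ partition $[r]$, $\mathrm{sgn}(l,J)\,\mathrm{sgn}(l,S\cup l)=(-1)^{l-1}$. With (7.1),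
$$(-1)^{|S|}\varepsilon_J\,\mathrm{sgn}(l,J)=(-1)^{|S|}(-1)^{l+|S|}\varepsilon_{J\setminus l}\,(-1)^{l-1}\,\mathrm{sgn}(l,S\cup l)=-\,\varepsilon_{J\setminus l}\,\mathrm{sgn}(l,S\cup l),$$
so the two sums cancel term by term. This proves (7.2).

**Step 3: descend from $s=0$, where everything vanishes, to $s=r$.** We have $Z_0\in\overline Q_{0,r+2}=\overline P_{r+2}=0$ by (5.2), and $Z_r=x\,\bar e_\emptyset\in\overline P{}_2^{[r]}$. We claim that there are $\Theta_s\in\overline Q_{s,\,r+3-s}$ for $1\le s\le r+1$, with $\Theta_1=0$ and $\Theta_{r+1}=0$, such that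
$$Z_s=\eta\,\Theta_{s+1}+(-1)^s\partial\Theta_s\qquad(1\le s\le r).\tag{7.3}$$
For $s=1$: by (7.2) with $s=0$, $\eta Z_1=-\partial Z_0=0$. By Lemma 4, $Z_1=\eta\Theta_2$ for some $\Theta_2\in\overline Q_{2,r+1}$, and (7.3) holds with $\Theta_1=0$. Now suppose (7.3) holds for some $s<r$. By (7.2), and since $\partial^2=0$ and $\partial$ commutes with $\eta$,
$$\eta Z_{s+1}=-(-1)^s\partial Z_s=(-1)^{s+1}\partial\,\eta\,\Theta_{s+1}=\eta\bigl((-1)^{s+1}\partial\Theta_{s+1}\bigr).$$
So $Z_{s+1}-(-1)^{s+1}\partial\Theta_{s+1}$ lies in the kernel of $\eta$ on $\overline Q_{s+1,\,r+1-s}$. By Lemma 4 it equals $\eta\,\Theta_{s+2}$ for some $\Theta_{s+2}\in\overline Q_{s+2,\,r+1-s}$. This is (7.3) for $s+1$. The element $\Theta_{r+1}$ obtained at the last stage lies in $\overline Q_{r+1,2}=0$, so it is $0$.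

**Step 4: conclude.** For $s=r$, (7.3) reads
$$x\,\bar e_\emptyset=Z_r=(-1)^r\,\partial\Theta_r,\qquad \Theta_r\in\overline Q_{r,3}=\overline P{}_3^{[r]} .$$
So $x\bar e_\emptyset\in\partial\overline P{}_3^{[r]}$, contradicting Lemma 3. Hence the assumption $\mathrm{pd}_B(B/\mathfrak n)\le r+1$ made in Section 5 is false, and $\mathrm{pd}_B(B/\mathfrak n)\ge r+2$ whenever $|R|\ge\aleph_r$.

If $|R|\ge\aleph_\omega$, this holds for all $r$, so the projective dimension is infinite. Since $|R|=|K|^{\aleph_0}\ge2^{\aleph_0}\ge\aleph_1$ always holds in dimension at least $2$, the case $r=1$ gives $\mathrm{pd}_B(B/\mathfrak n)\ge3$ in general. This completes the proof of Theorem A, and with it the Corollary and the negative answer for $R=K[[x,y]]$ with $|K|\ge\aleph_\omega$. $\blacksquare$
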